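# The strong algebraic Bredon–Löffler bound fails on classes that restrict to powers of $h_{2,1}$

## 1. Stunted projective modules, Ext groups, and the maps $r_N$

Throughout, $A$ is the mod 2 Steenrod algebra, modules are graded left $A$-modules, and $\otimes$ is $\otimes_{\mathbb F_2}$ with the diagonal action. We start with the definitions that the question needs. Further notions are introduced when they are used.

**Definition 1.1 (Milnor basis).** The dual of $A$ is $A_*=\mathbb F_2[\xi_1,\xi_2,\dots]$ with $|\xi_i|=2^i-1$ and $\Delta\xi_n=\sum_{i}\xi_{n-i}^{2^i}\otimes\xi_i$, $\xi_0=1$. Let $Sq(r_1,r_2,\dots)$ be dual to $\xi_1^{r_1}\xi_2^{r_2}\cdots$ in the monomial basis. Let $P_j^i$ be dual to $\xi_j^{2^i}$, so $|P_j^i|=2^i(2^j-1)$, and put $Q_i=P_{i+1}^0$. For $i<j$ one has $(P_j^i)^2=0$, and $A$ is free over the exterior algebra $E[P_j^i]$.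

Example: $Sq(r)=Sq^r$, $Q_0=Sq^1$, $Q_1=Sq^3+Sq^2Sq^1$ has degree $3$, and $P_2^1=Sq(0,2)$ has degree $6$. The $P_j^i$ with $i<j$ of degree less than $7$ are exactly $Q_0,Q_1,P_2^1$, of degrees $1,3,6$.

**Definition 1.2 (the modules $L_{-N}$).** For $N\ge1$ let $P_{-N}$ be the stunted real projective spectrum, the Thom spectrum of $-N$ times the canonical line bundle over $\mathbb RP^\infty$, and $L_{-N}=H^*P_{-N}$ its mod 2 cohomology. It has basis $\{x^i:i\ge-N\}$, $|x^i|=i$, and $Sq^jx^i=\binom ijx^{i+j}$, where $\binom ij$ is the coefficient of $z^j$ in $(1+z)^i$, also for $i<0$. More generally, $Sq(R)x^m$ is read off as the coefficient of $\xi^R$ in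
$$\Big(\sum_{i\ge0}x^{2^i}\otimes\xi_i\Big)^m=x^m\Big(1+\sum_{i\ge1}x^{2^i-1}\xi_i\Big)^m. \tag{1.1}$$

Example: in $L_{-3}$ we have $Sq^1x^{-3}=x^{-2}$, $Sq^2x^{-3}=\binom{-3}2x^{-1}=6x^{-1}=0$, $Sq^1x^{-2}=0$, $Sq^2x^{-2}=3x^0=x^0$, $Sq^1x^{-1}=x^0$. Nothing hits $x^{-1}$.

**Definition 1.3 (the map $r_N$).** $r_N:\Sigma L_{-N}\to\mathbb F_2$ sends $\Sigma x^{-1}$ to $1$ and all other $\Sigma x^m$ to $0$.

It is $A$-linear because no positive square hits $x^{-1}$: $Sq^jx^{-1-j}$ has coefficient $\binom{-1-j}{j}=(-1)^j\binom{2j}j$, and $\binom{2j}{j}=2\binom{2j-1}{j-1}$ is even for $j\ge1$. Since $\Sigma L_{-N}$ is one-dimensional in degree $0$, it is the only nonzero map. It is induced by a map $S^0\to\Sigma P_{-N}$. For $N\le N'$, $r_N$ is the restriction of $r_{N'}$ to $\Sigma L_{-N}\subset\Sigma L_{-N'}$.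

**Definition 1.4 (derived category and Ext).** $\mathcal D(A)$ is the derived category of complexes $X$ of $A$-modules with $X_i=0$ for $i\ll0$ (homological degrees), $[1]$ is the homological shift, and
$$\mathrm{Ext}_A^{s,t}(X,Y)=\mathrm{Hom}_{\mathcal D(A)}(X,\Sigma^tY[s]),\qquad s,t\in\mathbb Z .$$
The stem is $n=t-s$. We often do not write shifts of maps. If $X\to Y\to Z\to X[1]$ is a triangle, $X$ is called the fiber of $Y\to Z$.

Example: let $J$ be the $A$-module with basis $1,Sq^1$ in degrees $0,1$. The nonsplit extension $0\to\Sigma\mathbb F_2\to J\to\mathbb F_2\to0$ is the class $h_0\in\mathrm{Ext}_A^{1,1}(\mathbb F_2,\mathbb F_2)$. As a map it is $h_0:\mathbb F_2\to\Sigma\mathbb F_2[1]$, and $J$ is its fiber.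

Since $\otimes$ is exact and $A$ is cocommutative, $\otimes$ is a symmetric exact functor on $\mathcal D(A)$. For $\alpha\in\mathrm{Ext}_A^{s,t}(\mathbb F_2,\mathbb F_2)$ the map $\alpha\otimes X:X\to\Sigma^tX[s]$ is natural in $X$. Taking naturality for a map $w$ from $X$ to a shift of $\mathbb F_2$ gives
$$w\circ(\alpha\otimes X)=\alpha\circ w\qquad (w\in\mathrm{Ext}_A(X,\mathbb F_2)). \tag{1.2}$$

One point of bookkeeping. A map $X\to Y$ in $\mathcal D(A)$ between bounded complexes of bounded below modules of finite type is represented by $X\xleftarrow{\simeq}\mathcal P\to Y$ with $\mathcal P$ a free resolution, bounded below and of finite type. Let $m$ be at least all homological degrees of $X$ and $Y$. As $Y_{m+1}=0$, the map $\mathcal P_m\to Y_m$ kills the image of $\mathcal P_{m+1}$, so $\mathcal P\to Y$ factors through $\mathrm{coker}(\mathcal P_{m+1}\to\mathcal P_m)\to\mathcal P_{m-1}\to\cdots$, which is still quasi-isomorphic to $X$. Hence cones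 and fibers of such maps are again represented by bounded complexes of bounded below modules of finite type.

## 2. The bound $s<(N-n)/2$ and the theorem that refutes it

Composition with $r_N$ gives
$$r_N^*:\mathrm{Ext}_A^{s,t}(\mathbb F_2,\mathbb F_2)\to\mathrm{Ext}_A^{s,t}(\Sigma L_{-N},\mathbb F_2).$$
How many cells must $L_{-N}$ have below $x^{-1}$ before $r_N^*$ stops killing nonzero classes in a given bidegree?

The algebraic Bredon–Löffler conjecture says that $r_N^*$ is a monomorphism if $N>2n>0$. This is known for $n<33$. The following version is taken from "The Root Invariant", http://www.rrb.wayne.edu/papers/JPCG60.pdf (there the index $N$ is called $k$).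

**Strong algebraic Bredon–Löffler conjecture.** $r_N^*$ is a monomorphism on $\mathrm{Ext}_A^{s,t}(\mathbb F_2,\mathbb F_2)$ whenever $s<\frac{N-n}2$, that is, whenever $N>n+2s$.

We shall prove that it is false, in infinitely many bidegrees, all with $n>0$.

**Theorem 2.1.** There are nonzero classes $x_k\in\mathrm{Ext}_A^{4k,24k}(\mathbb F_2,\mathbb F_2)$, $k\ge1$ (stem $n=20k$), and a constant $C\ge0$ independent of $k$, such that

* (a) $r_N^*(x_k)=0$ for $N=32k-2C$, for all $k\ge1$ with $k>C/16$;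
* (b) $r_N^*(x_k)\ne0$ for all $N\ge32k+1$.

Here $n+2s=28k$. So for every $k\ge1$ with $k>C/2$ and $N=32k-2C>28k$ we have $s<\frac{N-n}2$ while $0\ne x_k\in\ker r_N^*$.

**Corollary 2.2.** For every $\lambda<3$ and every constant $\mu$, the statement "$r_N^*$ is a monomorphism on $\mathrm{Ext}^{s,t}$ whenever $N>n+\lambda s+\mu$" is false.

The disproof needs only (a). The original conjecture, which concerns $N>2n=40k$ here, is not contradicted. The constant $C$ is not made explicit.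

## 3. Filtrations 0 and 1 by hand

For $s=0$ the only class is $1\in\mathrm{Ext}^{0,0}$, and $r_N^*(1)=r_N\ne0$ for all $N\ge1$.

For $s=1$ a basis of $\mathrm{Ext}_A^{1,*}(\mathbb F_2,\mathbb F_2)$ is given by the $h_j\in\mathrm{Ext}^{1,2^j}$. The class $h_j$ is the extension of $\mathbb F_2=\langle u\rangle$ by $\Sigma^{2^j}\mathbb F_2=\langle\sigma\rangle$ with $Sq^{2^j}u=\sigma$. Its pullback along $r_N$ is a module $G$ with basis $\sigma$ and $y_m$ ($m\ge-N$), where $y_m$ lifts $\Sigma x^m$ and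
$$Sq^ay_m=\tbinom may_{m+a}+\delta\sigma,\qquad\delta=1\text{ iff }m=-1,\ a=2^j .$$
We have $r_N^*(h_j)=0$ iff there is an $A$-linear $\rho:G\to\Sigma^{2^j}\mathbb F_2$ with $\rho(\sigma)=\sigma$. For degree reasons $\rho(y_m)=0$ for $m\ne2^j-1$, and $\rho(y_{2^j-1})=c\sigma$ with $c\in\mathbb F_2$. As $A$ is generated by the $Sq^{2^i}$ and acts trivially on the target, linearity means $\rho(Sq^{2^i}y_m)=0$ for all $i$ and $m\ge-N$. Only $m=2^j-1-2^i$ matters, and the condition is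
$$c\tbinom{2^j-1-2^i}{2^i}+[\,i=j\,]=0\quad\text{for all }i\text{ with }2^j-1-2^i\ge-N .$$
Modulo 2, $\binom m{2^i}$ is the $i$-th binary digit of $m$ modulo $2^{i+1}$. For $i=j$ we have $m=-1$, the binomial is odd, so $c=1$. For $i<j$ it is even, and the condition holds. For $i>j$, $m\equiv2^i+2^j-1$ modulo $2^{i+1}$, the binomial is odd, and the condition fails. So $r_N^*(h_j)=0$ iff no $i>j$ is allowed, that is, iff $2^j-1-2^{j+1}<-N$, that is, iff $N\le2^j$.

Thus $r_N^*(h_j)\ne0$ exactly for $N\ge2^j+1$. As $n=2^j-1$ and $s=1$, this is $N\ge n+2s$: the conjectured condition $N>n+2s$ is enough for $s=1$.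

## 4. A vanishing lemma, and why it ends at $N=n+s$

To refute the conjecture one must show that $r_N^*$ kills something. The direct method is a degree estimate. It uses an identity of Bullett and Macdonald (Topology 21 (1982)). Write $Sq_u=\sum_iu^iSq^i$. For commuting indeterminates $y,z$,
$$Sq_{y^2+yz}\,Sq_{z^2}=Sq_{z^2+yz}\,Sq_{y^2}. \tag{4.1}$$

Let $P=\mathbb F_2[x^{\pm1}]$ with $Sq^jx^i=\binom ijx^{i+j}$, and $r:\Sigma P\to\mathbb F_2$ the $A$-map with $\Sigma x^{-1}\mapsto1$ and the other $\Sigma x^m\mapsto 0$ (linear by the computation after Definition 1.3).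

**Definition 4.1.** Let $W$ be an $A$-module with $W_i=0$ for $|i|\gg0$. For homogeneous $w\in W$ put $st_q(w)=\sum_j\Sigma x^{q-j}\otimes Sq^jw\in\Sigma P\otimes W$, and
$$R_NW=\mathrm{span}\{st_q(w):q-|w|\ge-N\}\subset\Sigma P\otimes W.$$

Example: for $W=\mathbb F_2$, $st_q(1)=\Sigma x^q$ and $R_N\mathbb F_2=\Sigma L_{-N}$. For $W=J=\{u,w\}$ with $w=Sq^1u$: $st_q(u)=\Sigma x^q\otimes u+\Sigma x^{q-1}\otimes w$ and $st_q(w)=\Sigma x^q\otimes w$. Directly, $Sq^1st_q(u)=q\,\Sigma x^{q+1}\otimes u+(1+q-1)\Sigma x^q\otimes w=q\,st_{q+1}(u)$.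

**Lemma 4.2.** $Sq^a\,st_q(w)=\sum_j\binom{q-j}{a-2j}st_{q+a-j}(Sq^jw)$. Hence $R_NW$ is an $A$-submodule. The functor $R_N$ is exact, and the restriction $\varepsilon$ of $r\otimes W$ is a natural $A$-map $R_NW\to W$.

*Proof.* We omit $\Sigma$. We have $Sq_u(x^m)=x^m(1+ux)^m$. Put $\zeta=\frac1{x(1+ux)}\in P[[u]]$. By the Cartan formula,
$$Sq_u\Big(\sum_jx^{q-j}\otimes Sq^jw\Big)=\sum_jx^{q-j}(1+ux)^{q-j}\,Sq_uSq^jw=x^q(1+ux)^q\,Sq_uSq_\zeta w,$$
where powers of $u$ and $\zeta$ are treated as scalars. Since $W$ is bounded, (4.1) is a polynomial identity in $y,z$ on $W$, so it may be specialized in the free $P[[u]]$-algebra $P[[u]][z]/(z^2-\zeta)$, with $y=uxz$. Then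
$$y^2+yz=z^2ux(1+ux)=u,\qquad z^2+yz=z^2(1+ux)=\tfrac1x,\qquad y^2=\tfrac{u^2x}{1+ux}.$$
So $Sq_uSq_\zeta=Sq_{1/x}Sq_{y^2}$ on $W$, and our expression equals
$$x^q(1+ux)^q\sum_j\Big(\frac{u^2x}{1+ux}\Big)^jSq_{1/x}(Sq^jw)=\sum_ju^{2j}x^{q+j}(1+ux)^{q-j}Sq_{1/x}(Sq^jw).$$
Since $x^mSq_{1/x}(w')=st_m(w')$, the coefficient of $u^a$ is the claimed sum.

In nonzero terms $a\ge2j$, so $(q+a-j)-(|w|+j)=q-|w|+(a-2j)\ge q-|w|$. Hence $R_NW$ is a submodule.

The map $T=\sum_jx^{-j}\otimes Sq^j$ on $\Sigma P\otimes W$ is $P$-linear and invertible with inverse $\sum_jx^{-j}\otimes\chi(Sq^j)$, and $T(\Sigma x^q\otimes w)=st_q(w)$. So the $st_q(w)$, with $w$ in a homogeneous basis of $W$, form a basis of $\Sigma P\otimes W$, and those with $q-|w|\ge-N$ form a basis of $R_NW$. For $A$-linear $\phi$ we have $(1\otimes\phi)st_q(w)=st_q(\phi w)$. Hence $R_N$ is an exact functor. Naturality of $\varepsilon$ is clear. $\square$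

If $W$ is concentrated in degrees $[0,\beta]$, then
$$\Sigma L_{-M}\otimes W\subset R_{M+2\beta}W. \tag{4.2}$$
Indeed $\Sigma x^q\otimes w=TT^{-1}(\Sigma x^q\otimes w)=\sum_jst_{q-j}(\chi(Sq^j)w)$. In nonzero terms $|w|+j\le\beta$, so $(q-j)-(|w|+j)=q-|w|-2j\ge q-2\beta+|w|\ge-M-2\beta$.

**Lemma 4.3.** Let $W$ be a bounded complex of finite modules in internal degrees $[0,\beta]$ and $y\in\mathrm{Ext}_A^{s,t}(W,\mathbb F_2)$. If $M+2\beta\le t$, then $y\circ(r_M\otimes W)=0$ in $\mathrm{Ext}_A^{s,t}(\Sigma L_{-M}\otimes W,\mathbb F_2)$.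

*Proof.* Represent $y$ by $W\xleftarrow{\simeq}\mathcal P\xrightarrow{\varphi}\Sigma^t\mathbb F_2[s]$ with $\mathcal P$ a free resolution in internal degrees $\ge0$. The functor $Y\mapsto Y/Y_{>\delta}$ is exact. With $\delta\ge\max(t,\beta)$ it does not change $W$ and $\Sigma^t\mathbb F_2$. So we may replace $\mathcal P$ by a complex $\mathcal P'$ of modules in degrees $[0,\delta]$, to which $R_N$ applies. Let $N=M+2\beta$. By exactness $R_N\mathcal P'\to R_NW$ is a quasi-isomorphism, and by naturality of $\varepsilon$ the element $y\circ\varepsilon\in\mathrm{Ext}_A^{s,t}(R_NW,\mathbb F_2)$ is represented by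
$$R_NW\xleftarrow{\simeq}R_N\mathcal P'\xrightarrow{R_N\varphi}R_N(\Sigma^t\mathbb F_2)[s]\xrightarrow{\varepsilon}\Sigma^t\mathbb F_2[s].$$
Now $R_N(\Sigma^t\mathbb F_2)$ is spanned by the $\Sigma x^q\otimes\sigma$ with $q\ge t-N\ge0$, and $\varepsilon$ is zero on them because $q\ne-1$. So $y\circ\varepsilon=0$. By (4.2), $r_M\otimes W$ is the restriction of $\varepsilon$ to $\Sigma L_{-M}\otimes W$. $\square$

For $W=\mathbb F_2$, $\beta=0$, this says: $r_M^*=0$ on $\mathrm{Ext}_A^{s,t}(\mathbb F_2,\mathbb F_2)$ whenever $M\le t=n+s$. By Section 3 this is sharp for every $h_j$, where $t=2^j$. But the conjecture speaks only about $N>n+2s$, and the estimate stops at $n+s$. A degree count alone never reaches the range in question. We need special classes, and a way to gain more than $s$ further cells.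

## 5. The exterior algebra on $P_2^1$ and $P_3^1$: the window between $7s$ and $8s$

To find candidates, replace $A$ by a small subalgebra over which everything can be computed.

In $A_*/(\xi_1,\xi_2^4,\xi_3^4,\dots)$ every $\xi_n$ with $n\ge2$ is primitive: the middle terms $\xi_{n-i}^{2^i}\otimes\xi_i$ vanish, since $\xi_1=0$ and $\xi_{n-i}^{2^i}=0$ for $i\ge2$. So the dual sub-Hopf algebra of $A$, called $E(2)$ below, is exterior on the $P_j^i$ with $i<2\le j$. Let $E'\subset E(2)$ be the exterior subalgebra generated by $P_2^1$ and $P_3^1$. Then $\mathrm{Ext}_{E'}(\mathbb F_2,\mathbb F_2)=\mathbb F_2[a,\ell]$ with $a\in\mathrm{Ext}^{1,6}$, $\ell\in\mathrm{Ext}^{1,14}$.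

**Lemma 5.1.** Over $E'$, for $s\ge0$: $r_N^*(a^s)=0$ if and only if $N\le8s$.

*Proof.* By (1.1), the coefficients of $\xi_2^2$ and $\xi_3^2$ give $P_2^1x^m=\binom m2x^{m+6}$ and $P_3^1x^m=\binom m2x^{m+14}$. Here $\binom m2$ is odd iff $m\equiv2,3$ mod $4$.

*A resolution.* Let $Y=\Sigma L_{-N}$, $p_1=P_2^1$, $p_2=P_3^1$, and let $\Gamma$ have basis $\gamma_{\alpha,\beta}$ ($\alpha,\beta\ge0$), dual to $a^\alpha\ell^\beta$. On $E'\otimes\Gamma\otimes Y$, with $E'$ acting on the left factor, put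
$$d(e\otimes\gamma_{\alpha,\beta}\otimes y)=(ep_1\otimes y+e\otimes p_1y)\gamma_{\alpha-1,\beta}+(ep_2\otimes y+e\otimes p_2y)\gamma_{\alpha,\beta-1}$$
(with $\gamma$ written last). The operators $D_i:e\otimes y\mapsto ep_i\otimes y+e\otimes p_iy$ commute and square to zero, so $d^2=0$. Filter by the degree of $y$. In each internal degree this filtration is finite, and on the associated graded object only the terms $ep_i$ survive, which give the Koszul resolution of $\mathbb F_2$ tensored with the vector space $Y$. So we have a free resolution of $Y$.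

*The complex.* Apply $\mathrm{Hom}_{E'}(-,\mathbb F_2)$. Let $e_m$, $m\ge-N$, be the basis dual to $\Sigma x^m$, and $e_m=0$ for $m<-N$. Each bidegree is finite-dimensional, since $\alpha+\beta$ and $6\alpha+14\beta+m+1$ are fixed. So $\mathrm{Ext}_{E'}(\Sigma L_{-N},\mathbb F_2)$ is the cohomology of $\bigoplus_m\mathbb F_2[a,\ell]e_m$ with the $\mathbb F_2[a,\ell]$-linear differential
$$de_m=a\,e_{m-6}+\ell\,e_{m-14}\ \ (m\equiv0,1\bmod4),\qquad de_m=0\ \ (m\equiv2,3\bmod4), \tag{5.1}$$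
because $m-6$ and $m-14$ are $\equiv2,3$ iff $m\equiv0,1$. The map $r_N$ is the functional $e_{-1}$, so $r_N^*(a^s)=[a^se_{-1}]$.

*Vanishing.* Let $m\equiv2,3$ mod $4$, $m\ge-N$. By (5.1) applied to $a^\alpha\ell^\beta e_{m+6}$, we have $[a^{\alpha+1}\ell^\beta e_m]=[a^\alpha\ell^{\beta+1}e_{m-8}]$. Start at $m=-1\equiv3$. Either we meet zero on the way, or after $s$ steps $[a^se_{-1}]=[\ell^se_{-1-8s}]$. If $N\le8s$, then $-1-8s<-N$ and this is $0$.

*Nonvanishing.* Let $E_j$, $j\ge-N$, be formal basis vectors and $E_j=0$ for $j<-N$. On the span of the $a^\alpha\ell^\beta e_m$ with $m\equiv2,3$ mod $4$ put $\Psi(a^\alpha\ell^\beta e_m)=\ell^{\alpha+\beta}E_{m-8\alpha}$. This is consistent with $e_m=0$ for $m<-N$, as then $m-8\alpha<-N$. All coboundaries lie in this span, and $\Psi$ kills them: for $m\equiv0,1$ both terms of $d(a^\alpha\ell^\beta e_m)$, namely $a^{\alpha+1}\ell^\beta e_{m-6}$ and $a^\alpha\ell^{\beta+1}e_{m-14}$, go to $\ell^{\alpha+\beta+1}E_{m-14-8\alpha}$.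 But $\Psi(a^se_{-1})=\ell^sE_{-1-8s}\ne0$ if $N\ge8s+1$. $\square$

Suppose a class $x\in\mathrm{Ext}_A^{s,6s}(\mathbb F_2,\mathbb F_2)$ restricts to $a^s$. Then $t=6s$, $n=5s$, and we have three lines:

* Lemma 4.3 shows $r_N^*(x)=0$ for $N\le n+s=6s$;
* the conjecture demands $r_N^*(x)\ne0$ for $N>n+2s=7s$;
* the subalgebra $E'$ detects $r_N^*(x)$ only from $N=8s+1$ on.

So for $7s<N\le8s$ the subalgebra $E'$ allows a counterexample. The arithmetic also explains why $P_2^1$ is used: trading $P_j^i$ for $P_{j+1}^i$ costs $|P^i_{j+1}|-|P^i_j|=2^{i+j}$ cells, while a factor detected by $P_j^i$ adds $(2^i(2^j-1)-1)+2=2^{i+j}-2^i+1$ to $n+2s$. The first number is larger only for $i\ge1$, and $P_2^1$ is the $P_j^i$ of smallest degree with $1\le i<j$.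

This argument stops at one exact point: restriction $\mathrm{Ext}_A\to\mathrm{Ext}_{E'}$ is not injective, so vanishing over $E'$ says nothing over $A$. Vanishing over $A$ has to be proved by other means.

## 6. Doubling, and the plan of the proof

**Definition 6.1 (doubling).** Let $V:A\to A$ be the Hopf algebra map dual to the Frobenius of $A_*$: $V(Sq(r_1,r_2,\dots))=Sq(r_1/2,r_2/2,\dots)$, zero if some $r_i$ is odd. For an $A$-module $X$ let $\Phi X$ be the pullback of $X$ along $V$, with degrees doubled: $Sq^{2i}\Phi w=\Phi Sq^iw$ and $Sq^{\mathrm{odd}}\Phi w=0$.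

Example: $\Phi J$ has basis $u,Sq^2u$ in degrees $0,2$, and $\Phi(h_0)=h_1$.

The functor $\Phi$ is exact and monoidal, $\Phi\Sigma^t=\Sigma^{2t}\Phi$, $\Phi\mathbb F_2=\mathbb F_2$. It gives maps $\Phi:\mathrm{Ext}_A^{s,t}(X,Y)\to\mathrm{Ext}_A^{s,2t}(\Phi X,\Phi Y)$ compatible with composition. If $E,E''$ are subalgebras with $V(E)\subset E''$, then $\Phi(x)|_E$ is the pullback along $V:E\to E''$ of $x|_{E''}$.

**Lemma 6.2.** The map $\lambda_M:\Sigma L_{-2M}\to\Phi(\Sigma L_{-M})$, $\Sigma x^{2i+1}\mapsto\Phi(\Sigma x^i)$, $\Sigma x^{2i}\mapsto0$, is $A$-linear, and $r_{2M}=\Phi(r_M)\circ\lambda_M$.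

*Proof.* $2i+1\ge-2M$ iff $i\ge-M$, and the degrees agree: $2i+2=2(i+1)$. From $(1+z)^{2i+1}=(1+z)(1+z^2)^i$ mod 2 we get $\binom{2i+1}{2a}\equiv\binom ia$, so $\lambda_M$ commutes with $Sq^{2a}$ on odd powers. $Sq^{2a+1}x^{2i+1}$ is a multiple of an even power, hence goes to $0$, and odd squares vanish on the target. $Sq^{2a}x^{2i}$ is a multiple of an even power. Finally $\binom{2i}{2a+1}\equiv0$ from $(1+z)^{2i}=(1+z^2)^i$. Both maps to $\mathbb F_2$ are $1$ on $\Sigma x^{-1}$ and $0$ on all other $\Sigma x^m$. $\square$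

Now $V(P_2^1)=Q_1$. So a class restricting to $h_{2,1}^{4k}$ on $E[P_2^1]$ can be sought as the double of a class restricting to $v_1^{4k}$ on $E[Q_1]$. The plan is as follows.

1. Build a complex $W$ with a self-map $v$ that restricts to $v_1^4$ over $E[Q_1]$, and such that $\Phi W\to\mathbb F_2$ has a section. Doubling "$v^k$" gives $x_k\in\mathrm{Ext}_A^{4k,24k}$. Put $g=x_1$.
2. At half scale, killing $v$ and $g$ removes everything that $Q_0,Q_1,P_2^1$ see. The next $P_j^i$ has degree $7$, so there is a vanishing line $t<7s-\mathrm{const}$. For the class $v^k$, in bidegree $(4k,12k)$, pulled back to $\Sigma L_{-M}$, this reads $12k+M<28k-\mathrm{const}$, that is, $M<16k-\mathrm{const}$. Vanishing after killing $g$ means divisibility by $g$, and one can repeat this a fixed number $k_0$ of times.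
3. Now double. $M$ becomes $2M\approx32k$, and $g^{k_0}$ becomes $\Phi(g)^{k_0}$, which is zero for suitable $k_0$ because $\Phi(g)$ is nilpotent.

The non-injectivity met in Section 5 is thus paid for by a bounded power of $g$, and doubling removes this power.

## 7. The complex $W$ and its self-map $v$ of bidegree $(4,12)$

Let $W$ be the complex $\Sigma^3J\to\Sigma^2J\to\Sigma J\to J$ in homological degrees $3,2,1,0$, each map sending the generator to $Sq^1$. It has internal degrees $[0,4]$, $H_0(W)=\mathbb F_2$, $H_3(W)=\Sigma^4\mathbb F_2$. It is the 4-fold Yoneda splice of the extension $h_0$, so there is a triangle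
$$\Sigma^4\mathbb F_2[3]\xrightarrow{\ j\ }W\xrightarrow{\ p\ }\mathbb F_2\xrightarrow{\ h_0^4\ }\Sigma^4\mathbb F_2[4]. \tag{7.1}$$
It restricts to a nonzero class over $E[Sq^1]$, where it is the beginning of the minimal resolution, so $h_0^4\ne0$.

We use the Adams vanishing theorem: $\mathrm{Ext}_A^{s,t}(\mathbb F_2,\mathbb F_2)=0$ for $0<t-s<f(s)$, where $f(4i)=8i-1$ ($i\ge1$), $f(4i+1)=8i+1$, $f(4i+2)=8i+2$, $f(4i+3)=8i+3$. In particular
$$\mathrm{Ext}_A^{4,8}(\mathbb F_2,\mathbb F_2)=\mathrm{Ext}_A^{5,12}(\mathbb F_2,\mathbb F_2)=\mathrm{Ext}_A^{8,16}(\mathbb F_2,\mathbb F_2)=0, \tag{7.2}$$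
with stems $4<7$, $7<9$, $8<15$.

**The cobar complex.** $\mathcal C(A_*)$ has terms $\bar A_*^{\otimes s}$, with elements written $[a_1|\cdots|a_s]$, differential given by the reduced coproducts, and product given by juxtaposition. It computes $\mathrm{Ext}_A(\mathbb F_2,\mathbb F_2)$. Example: $d[\xi_2]=[\xi_1^2|\xi_1]$, so $h_1h_0=0$.

It is the normalized cochain complex of the cosimplicial commutative algebra $A_*^{\otimes\bullet}$, and we use the following facts (Priddy, May). The normalized cochains of a cosimplicial commutative $\mathbb F_2$-algebra carry natural products $\cup_i$, $i\ge0$, with $\cup_{-1}=0$ and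
$$d(u\cup_iw)=du\cup_iw+u\cup_idw+u\cup_{i-1}w+w\cup_{i-1}u. \tag{7.3}$$
They are built from products of images under coface maps. In the cobar complex of a commutative Hopf algebra $\cup_0$ is juxtaposition. The operations $Sq^i[x]=[x\cup_{|x|-i}x]$ on cohomology satisfy the Cartan formula (with $Sq^i=0$ for $i<0$), $Sq^{|x|}x=x^2$, $Sq^ix=0$ for $i>|x|$, and $Sq^0$ is induced by the levelwise Frobenius. The cup product on cohomology is commutative. Example: $Sq^0[\xi_1]=[\xi_1^2]$ and $Sq^1[\xi_1]=[\xi_1|\xi_1]$.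

Two complements.

(i) If $K$ is a cosimplicial ideal, $\mathbb F_2\oplus K$ is a cosimplicial commutative algebra with cohomology $\mathbb F_2\oplus H(K)$, so everything above applies to $H(K)$.

(ii) For $0\to K\to C\to D\to0$ with $C\to D$ a surjection of cosimplicial commutative algebras, the connecting map satisfies $\partial Sq^i=Sq^i\partial$. Indeed, let $z\in C$ lift a cocycle of degree $q$, and $j=q-i$. Since $dz\in K$, the element $z\cup_jz+z\cup_{j+1}dz$ lifts the representative of $Sq^i$. By (7.3),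
$$d(z\cup_jz)=dz\cup_jz+z\cup_jdz,\qquad d(z\cup_{j+1}dz)=dz\cup_{j+1}dz+z\cup_jdz+dz\cup_jz,$$
so its differential is $dz\cup_{j+1}dz$, which represents $Sq^i[dz]$ because $|dz|=q+1$.

**Step 1: lift $v_1^4$ from $E[Q_1]$ to $A$, at the price of replacing $\mathbb F_2$ by $W$.** Here $\mathrm{Ext}_{E[Q_1]}(\mathbb F_2,\mathbb F_2)=\mathbb F_2[v_1]$, $v_1\in\mathrm{Ext}^{1,3}$. We construct $\tilde v\in\mathrm{Ext}_A^{4,12}(W,\mathbb F_2)$ with $\tilde v|_{E[Q_1]}=v_1^4p$.

Let $E_*=A_*/(\xi_1,\xi_2^2,\xi_3,\dots)=\mathbb F_2[\xi_2]/\xi_2^2$, the dual of $E[Q_1]$. Let $K$ be the kernel of $\mathcal C(A_*)\to\mathcal C(E_*)$, and $\partial:\mathrm{Ext}_{E[Q_1]}^*(\mathbb F_2,\mathbb F_2)\to H^{*+1}(K)$ the connecting map. Let $\hat a,\hat b,\hat c,\hat e\in H^1(K)$ be the classes of $[\xi_1],[\xi_1^2],[\xi_1^4],[\xi_1^8]$. Then $Sq^0$ sends $\hat a\mapsto\hat b\mapsto\hat c\mapsto\hat e$. Also $\hat c\hat b=0$, because $d[\xi_2^2]=[\xi_1^4|\xi_1^2]$ and $[\xi_2^2]\in K$.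 (The same argument does not kill $\hat b\hat a$, since $[\xi_2]\notin K$.) Now compute:

* $\partial v_1=\hat b\hat a$, because $d[\xi_2]=[\xi_1^2|\xi_1]$;
* $\partial v_1^2=\partial Sq^1v_1=Sq^1(\hat b\hat a)=Sq^0\hat b\,Sq^1\hat a+Sq^1\hat b\,Sq^0\hat a=\hat c\hat a^2+\hat b^3$;
* $\partial v_1^4=\partial Sq^2(v_1^2)=Sq^2(\hat c\hat a^2)+Sq^2(\hat b^3)$, of cohomological degree $5$. The total square of $\hat c\hat a^2$ is $(\hat e+\hat c^2)(\hat b+\hat a^2)^2=(\hat e+\hat c^2)(\hat b^2+\hat a^4)$, whose degree 5 part is $\hat e\hat a^4$. The total square of $\hat b^3$ is $(\hat c+\hat b^2)^3$, whose degree 5 part is $3\hat c\hat b^4=0$.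

So $\partial v_1^4=\hat e\hat a^4$. This is the possible obstruction to lifting $v_1^4$ to $\mathrm{Ext}_A(\mathbb F_2,\mathbb F_2)$. It contains the factor $\hat a^4$, that is, $h_0^4$, which becomes zero on $W$. To use this, put $z=[\xi_2|\xi_2|\xi_2|\xi_2]$, $e=[\xi_1^8]$, $h=[\xi_1|\xi_1|\xi_1|\xi_1]$. As $z$ lifts $v_1^4$, there is $\kappa\in K$ with
$$dz=d\kappa+eh. \tag{7.4}$$

Let $\mathcal C(A_*;W^*)$ be the total complex with terms $\bar A_*^{\otimes s}\otimes W^*$, where the dual complex $W^*$ has the left coaction $W^*\to A_*\otimes W^*$ dual to the action $A\otimes W\to W$. It arises by applying $\mathrm{Hom}_A(-,\mathbb F_2)$ to the bar resolution of $W$, so it computes $\mathrm{Ext}_A(W,\mathbb F_2)$. It is a left dg module over $\mathcal C(A_*)$ by juxtaposition. Let $K(W)$ be the kernel of $\mathcal C(A_*;W^*)\to\mathcal C(E_*;W^*)$. Juxtaposition on the left with an element of $K$ has image in $K(W)$. The chain map $p^*:\mathcal C(A_*)\to\mathcal C(A_*;W^*)$,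 $u\mapsto u\otimes p$, satisfies $p^*(uu')=u\,p^*(u')$ and sends $K$ to $K(W)$.

The group $\mathrm{Ext}_A^{4,4}(\mathbb F_2,\mathbb F_2)$ is one-dimensional, generated by $[h]$: in internal degree $4$, $\bar A_*^{\otimes4}$ is spanned by $h$, and $\bar A_*^{\otimes3}$ is spanned by words in $\xi_1,\xi_1,\xi_1^2$, which are cocycles. So $[h]=h_0^4$, and $p^*h$ represents $h_0^4\circ p=0$. Choose $Q$ with $p^*h=dQ$. Since $de=0$,
$$d(p^*z)=p^*(d\kappa)+e\cdot p^*h=d(p^*\kappa)+d(eQ),$$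
and $p^*\kappa,eQ\in K(W)$. Hence $p^*z+p^*\kappa+eQ$ is a cocycle whose image in $\mathcal C(E_*;W^*)$ is that of $p^*z$, which represents $v_1^4p$. Its class is $\tilde v$.

**Step 2: lift $\tilde v$ to a self-map.** We find $v:W\to\Sigma^{12}W[4]$ with $p\circ v=\tilde v$. By (7.1) the obstruction is $h_0^4\circ\tilde v\in\mathrm{Ext}_A^{8,16}(W,\mathbb F_2)$. This group sits in an exact sequence between $\mathrm{Ext}_A^{8,16}(\mathbb F_2,\mathbb F_2)=0$ and $\mathrm{Ext}_A^{8,16}(\Sigma^4\mathbb F_2[3],\mathbb F_2)=\mathrm{Ext}_A^{5,12}(\mathbb F_2,\mathbb F_2)=0$, see (7.2). So it is zero, and $v$ exists.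

Over $E[Q_1]$ we get
$$p\,v^k=\tilde v\,v^{k-1}=v_1^4\,p\,v^{k-1}=\cdots=v_1^{4k}p. \tag{7.5}$$

**Step 3: the cones of the powers of $v$.** We shall need to kill $v$ and know what is left. Define $D_b$, $b\ge1$, by the triangle
$$\Sigma^{-12b}W[-4b]\xrightarrow{v^b}W\xrightarrow{q_b}D_b. \tag{7.6}$$
The octahedral axiom for $v^b=v\circ v^{b-1}$ gives triangles $\Sigma^{-12}D_{b-1}[-4]\to D_b\to D_1$. So $D_b$ is filtered with subquotients $\Sigma^{-12i}D_1[-4i]$, $0\le i<b$.

**Definition 7.1.** For $i<j$, $X$ is *$P_j^i$-acyclic* if $\mathrm{Ext}^{u,*}_{E[P_j^i]}(X,\mathbb F_2)=0$ for $u\gg0$.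

Shifts of acyclic objects are acyclic, and if two terms of a triangle are acyclic, so is the third. Example: $W$ is a complex of free $E[Q_0]$-modules in homological degrees $0,\dots,3$, so $\mathrm{Ext}^u_{E[Q_0]}(W,\mathbb F_2)=0$ for $u\ge4$ and $W$ is $Q_0$-acyclic. Hence $D_1$ is $Q_0$-acyclic. But $W$ is not $Q_1$-acyclic: over $E[Q_1]$ the class $h_0$ is zero, and (7.1) gives $\mathrm{Ext}^{u}\ne0$ for all $u\ge0$.

**Step 4: $D_1$ is $Q_1$-acyclic.** By (7.5) $v$ acts as $v_1^4$ on the class $p$; we must also control the other cell of $W$. For this we pass to $\Lambda=E[Q_0,Q_1]$, a sub-Hopf algebra with $\mathrm{Ext}_\Lambda(\mathbb F_2,\mathbb F_2)=\mathbb F_2[v_0,v_1]$, $v_0\in\mathrm{Ext}^{1,1}$, $v_1\in\mathrm{Ext}^{1,3}$, $h_0\mapsto v_0$.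

First, $\tilde v|_\Lambda=v_1^4p$. Since $\mathrm{Ext}_\Lambda^{4,12}(\Sigma^4\mathbb F_2[3],\mathbb F_2)=\mathrm{Ext}_\Lambda^{1,8}(\mathbb F_2,\mathbb F_2)=0$ and $\mathrm{Ext}_\Lambda^{4,12}(\mathbb F_2,\mathbb F_2)=\langle v_1^4\rangle$, we have $\tilde v|_\Lambda=\epsilon v_1^4p$ with $\epsilon\in\mathbb F_2$. Over $E[Q_1]$, $h_0$ restricts to $0$, so $p^*$ is injective there and $v_1^4p\ne0$. Comparison with Step 1 gives $\epsilon=1$.

Next, $v\circ j=j\circ v_1^4$ over $\Lambda$. By (1.2), $p\circ(v-v_1^4\otimes W)=v_1^4p-v_1^4p=0$, so $v-v_1^4\otimes W=j\circ\phi$ for some $\phi:W\to\Sigma^{16}\mathbb F_2[7]$. The composite $\mathbb F_2[-1]\xrightarrow{h_0^4}\Sigma^4\mathbb F_2[3]\xrightarrow jW$ is zero, so the element $\phi j\in\mathrm{Ext}_\Lambda^{4,12}(\mathbb F_2,\mathbb F_2)$ satisfies $(\phi j)v_0^4=0$. As $\mathbb F_2[v_0,v_1]$ is a domain, $\phi j=0$. Hence $v\circ j=(v_1^4\otimes W)\circ j+j\phi j=(v_1^4\otimes W)\circ j=j\circ v_1^4$.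

Now restrict to $E[Q_1]$. As $h_0=0$ there, $\mathrm{Ext}_{E[Q_1]}(W,\mathbb F_2)$ is the free $\mathbb F_2[v_1]$-module on $p\in\mathrm{Ext}^{0,0}$ and some $\tau\in\mathrm{Ext}^{3,4}$ with $\tau j=1$. The map $v^*$ is $\mathbb F_2[v_1]$-linear, and $v^*p=v_1^4p$. Also $v^*\tau=v_1^4\tau$: the difference is killed by $j^*$, since $\tau vj=\tau jv_1^4=v_1^4=v_1^4\tau j$, so it lies in $p^*\mathrm{Ext}_{E[Q_1]}^{7,16}(\mathbb F_2,\mathbb F_2)$, which is $0$ because $v_1^7$ has internal degree $21$. So $v^*:\mathrm{Ext}^u_{E[Q_1]}(W,\mathbb F_2)\to\mathrm{Ext}^{u+4}_{E[Q_1]}(W,\mathbb F_2)$ is an isomorphism for $u\ge3$: it sends the basis $v_1^up,\ v_1^{u-3}\tau$ to $v_1^{u+4}p,\ v_1^{u+1}\tau$. By (7.6) with $b=1$, $D_1$ is $Q_1$-acyclic.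

## 8. The classes $x_k$, and the nilpotence of $\Phi(g)$

By (7.2), $\Phi(h_0^4)\in\mathrm{Ext}_A^{4,8}(\mathbb F_2,\mathbb F_2)=0$. So $\Phi$ of (7.1) is a triangle $\Phi(\Sigma^4\mathbb F_2[3])\to\Phi W\to\mathbb F_2\xrightarrow0\cdot$, and there is $c:\mathbb F_2\to\Phi W$ with $\Phi(p)\circ c=\mathrm{id}$. Put
$$y_k=p\,v^k\in\mathrm{Ext}_A^{4k,12k}(W,\mathbb F_2),\qquad x_k=\Phi(y_k)\circ c\in\mathrm{Ext}_A^{4k,24k}(\mathbb F_2,\mathbb F_2),\qquad g=x_1. \tag{8.1}$$

**Lemma 8.1.** $x_k|_{E[P_2^1]}=h_{2,1}^{4k}\ne0$ in $\mathrm{Ext}_{E[P_2^1]}(\mathbb F_2,\mathbb F_2)=\mathbb F_2[h_{2,1}]$, $h_{2,1}\in\mathrm{Ext}^{1,6}$.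

*Proof.* $V(P_2^1)=V(Sq(0,2))=Sq(0,1)=Q_1$, so $V$ maps $E[P_2^1]$ isomorphically to $E[Q_1]$. Hence $\Phi(y_k)|_{E[P_2^1]}$ is the regraded $y_k|_{E[Q_1]}$, which is $v_1^{4k}p$ by (7.5). So it equals $h_{2,1}^{4k}\Phi(p)$. Compose with $c$. $\square$

The next lemma uses a theorem of Palmieri (*Quillen stratification for the Steenrod algebra*, Ann. of Math. 149 (1999)): an element of $\mathrm{Ext}_A(\mathbb F_2,\mathbb F_2)$ that restricts to $0$ on every elementary (exterior) sub-Hopf algebra is nilpotent. The maximal ones are $E(n)$, $n\ge1$, dual to $A_*/(\xi_1,\dots,\xi_{n-1},\xi_n^{2^n},\xi_{n+1}^{2^n},\dots)$, and $\mathrm{Ext}_{E(n)}(\mathbb F_2,\mathbb F_2)=\mathbb F_2[h_{i,j}:i\ge n,\ 0\le j<n]$ with $h_{i,j}\in\mathrm{Ext}^{1,2^j(2^i-1)}$. Example: $E(1)=E[Q_0,Q_1,\dots]$.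

**Lemma 8.2.** $\Phi(g)^{k_0}=0$ for some $k_0\ge1$.

*Proof.* First, $g|_{E(1)}=0$. Indeed $E(1)$ is spanned by the $Sq(R)$ with all $r_i\le1$, and $V$ kills all of these except $Sq(0)=1$. So $V|_{E(1)}$ is the augmentation followed by the unit. Hence $\Phi(pv)|_{E(1)}$ is the image of an element of $\mathrm{Hom}_{\mathcal D(\mathbb F_2)}(\mathbb F_2\oplus\Sigma^4\mathbb F_2[3],\Sigma^{12}\mathbb F_2[4])$, which is $0$, and $g=\Phi(pv)c$.

By Palmieri's theorem it suffices that $\Phi(g)|_{E(n)}=0$ for all $n\ge1$.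

* $n=1$: as $V|_{E(1)}$ factors through $\mathbb F_2$, the restriction comes from $\mathrm{Ext}^4_{\mathbb F_2}(\mathbb F_2,\mathbb F_2)=0$.
* $n=2$: $E(2)$ is spanned by the $Sq(R)$ with $r_1=0$ and $r_i\le3$. So $V(E(2))\subset E(1)$, and $\Phi(g)|_{E(2)}$ is pulled back from $g|_{E(1)}=0$.
* $n\ge3$: $V(E(n))\subset E(n)$, so $\Phi(g)|_{E(n)}$ is pulled back from $g|_{E(n)}\in\mathrm{Ext}_{E(n)}^{4,24}(\mathbb F_2,\mathbb F_2)$. Every generator $h_{i,j}$ has $i\ge3$ and internal degree at least $7$, so a product of four has internal degree at least $28$. The group is $0$. $\square$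

## 9. A vanishing line of the form $t<7s-c_0$ after killing $v$ and $g$

**Definition 9.1.** For an $A$-module $Y$ and $i<j$, $H(Y;P_j^i)$ is the homology of $Y$ with respect to the square-zero action of $P_j^i$. Example: $H(J;Q_0)=0$, while $H(J;Q_1)=J$ because $Q_1$ acts as $0$.

Every $E[P_j^i]$-module is the direct sum of a free and a trivial module, and $H(Y;P_j^i)$ is the trivial part. We use the following theorem (Anderson–Davis, Comment. Math. Helv. 48 (1973); Miller–Wilkerson, J. Pure Appl. Algebra 22 (1981)): if $Y$ is a bounded below $A$-module of finite type and $H(Y;P_j^i)=0$ for all $i<j$ with $|P_j^i|<d$, then there is $c'$ with $\mathrm{Ext}_A^{s,t}(Y,\mathbb F_2)=0$ for $t<ds-c'$.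

Let $F$ be the fiber of $g$, that is, $F\to\mathbb F_2\xrightarrow g\Sigma^{24}\mathbb F_2[4]$ is a triangle. Put $Z=F\otimes D_1$ and $Z_b=F\otimes D_b$. So $Z_b$ is the fiber of $g\otimes D_b$, and by Step 3 of Section 7 it is filtered with subquotients $\Sigma^{-12i}Z[-4i]$, $0\le i<b$. By the remark at the end of Section 1, all these objects are represented by bounded complexes of bounded below modules of finite type.

**Lemma 9.2.** There is an integer $c_0\ge0$ such that for all $M\ge1$ and all $s,t\in\mathbb Z$: $\mathrm{Ext}_A^{s,t}(\Sigma L_{-M}\otimes Z,\mathbb F_2)=0$ whenever $t+M-1<7s-c_0$.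

*Proof.* **Step 1: acyclicity for $Q_0$ and $Q_1$.** $Z$ is the fiber of a map between shifts of $D_1$, which is $Q_0$- and $Q_1$-acyclic by Section 7. So $Z$ is too.

**Step 2: acyclicity for $P_2^1$.** This is what tensoring with $F$ is for. As $E[P_2^1]$ is not a sub-Hopf algebra, we work in a slightly larger one. Let $B\subset A$ be dual to $A_*/(\xi_1,\xi_2^4,\xi_3,\dots)=\mathbb F_2[\xi_2]/\xi_2^4$, where $\xi_2$ is primitive. (The ideal is a Hopf ideal: each middle term $\xi_{n-i}^{2^i}\otimes\xi_i$ with $n\ge3$ has a factor $\xi_1$ or a factor $\xi_l$ with $l\ge3$, or is $\xi_2^4\otimes\xi_2$.) So $B$ is exterior on $\gamma_1=P_2^0$ and $\gamma_2=P_2^1$, with $\Delta\gamma_2=\gamma_2\otimes1+\gamma_1\otimes\gamma_1+1\otimes\gamma_2$, and $\mathrm{Ext}_B(\mathbb F_2,\mathbb F_2)=\mathbb F_2[h_{2,0},h_{2,1}]$ with generators in bidegrees $(1,3),(1,6)$. Since $\mathrm{Ext}_B^{4,24}=\langle h_{2,1}^4\rangle$, Lemma 8.1 gives $g|_B=h_{2,1}^4$.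

The class $h_{2,1}$ generates $\mathrm{Ext}_B^{1,6}$, so it is represented by the nonsplit extension $0\to\Sigma^6\mathbb F_2\to U\to\mathbb F_2\to0$ with $U=B/B\gamma_1=\{u,\gamma_2u\}$. Thus $U$ is the fiber of $h_{2,1}$. As $\gamma_1U=0$, $\gamma_2$ acts on $U\otimes Y$ by $\gamma_2\otimes1+1\otimes\gamma_2$ for every $B$-module $Y$. Since $\gamma_2(u\otimes y)=\gamma_2u\otimes y+u\otimes\gamma_2y$, the module $U\otimes Y$ is $E[\gamma_2]$-free on the elements $u\otimes y$, $y$ in a basis of $Y$. Hence $U\otimes D_1$, the fiber of $h_{2,1}\otimes D_1$, is a bounded complex of free $E[\gamma_2]$-modules, and it is $P_2^1$-acyclic. Now $g\otimes D_1$ is over $B$ a composite of four shifts of $h_{2,1}\otimes D_1$. By the octahedral axiom its fiber $Z|_B$ is filtered by four shifts of $U\otimes D_1$. So $Z$ is $P_2^1$-acyclic.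

**Step 3: a vanishing line for $Z$.** We pass from complexes to a module, to which the theorem applies. Let $\mathcal P_\bullet$ be a free resolution of $Z$, bounded below and of finite type, $m$ larger than all homological degrees of $Z$, and $Y=\mathrm{coker}(\mathcal P_{m+1}\to\mathcal P_m)$. Then $\cdots\to\mathcal P_{m+1}\to\mathcal P_m$ is a free resolution of $Y$, so $\mathrm{Ext}^s(Y,\mathbb F_2)=\mathrm{Ext}^{s+m}(Z,\mathbb F_2)$ for $s\ge1$, over $A$ and, as $A$ is free over $E[P_j^i]$, over each $E[P_j^i]$ with $i<j$. Write $Y$ over $E[P_j^i]$ as free plus trivial. A nonzero trivial summand gives nonzero $\mathrm{Ext}^u$ for every $u\ge0$. So acyclicity forces $H(Y;P_j^i)=0$ for $Q_0,Q_1,P_2^1$, which are all the $P_j^i$ with $i<j$ of degree less than $7$. The theorem with $d=7$ gives $c'$ with $\mathrm{Ext}_A^{s,t}(Z,\mathbb F_2)=0$ for $s>m$, $t<7(s-m)-c'$. For $s$ below the homological degrees of $\mathcal P_\bullet$ the group is $0$. For the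 finitely many remaining $s\le m$ it vanishes for $t$ below the internal connectivity of $\mathcal P_\bullet$. So there is an integer $c_0\ge0$ with
$$\mathrm{Ext}_A^{s,t}(Z,\mathbb F_2)=0\quad\text{for all }t<7s-c_0.$$

**Step 4: tensoring with $L=\Sigma L_{-M}$.** The bottom degree of $L$ is $1-M$. Let $L^{\ge d}$ be the submodule of elements of degree $\ge d$. For fixed $(s,t)$, $\mathrm{Ext}_A^{s,t}(L^{\ge d}\otimes Z,\mathbb F_2)=0$ for $d\gg0$ by connectivity. $L/L^{\ge d}$ has a finite filtration with quotients $\Sigma^i\mathbb F_2$, $i\ge1-M$, and $\mathrm{Ext}_A^{s,t}(\Sigma^iZ,\mathbb F_2)=\mathrm{Ext}_A^{s,t-i}(Z,\mathbb F_2)=0$, as $t-i\le t+M-1<7s-c_0$. The long exact sequences give the claim. $\square$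

## 10. Divisibility by $g^{k_0}$ and the proof of (a)

Let $k_0$ and $c_0$ be as in Lemmas 8.2 and 9.2. Put $C=c_0+4k_0$, let $k>C/16$, $M=16k-C\ge1$, $L=\Sigma L_{-M}$, and
$$f=y_k\circ(r_M\otimes W)\in\mathrm{Ext}_A^{4k,12k}(L\otimes W,\mathbb F_2).$$

**Step 1: $f$ extends over $L\otimes D_b$ for large $b$.** The vanishing line concerns $D_1$ and not $W$, so we must first move $f$ to a cone. Here the elementary Lemma 4.3 is used. Choose $b\ge1$ with $M+8\le12(k+b)$. Then
$$f\circ(L\otimes v^b)=y_k\circ v^b\circ(r_M\otimes W)=y_{k+b}\circ(r_M\otimes W)=0$$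
by Lemma 4.3 with $\beta=4$, $t=12(k+b)$. By (7.6) tensored with $L$, $f=\tilde f\circ(L\otimes q_b)$ with $\tilde f\in\mathrm{Ext}_A^{4k,12k}(L\otimes D_b,\mathbb F_2)$.

**Step 2: $\tilde f$ is divisible by $g^{k_0}$.** Let $X=L\otimes D_b$. Tensoring the triangle of $F$ with $X$ gives, for all $\sigma,\tau$, an exact sequence
$$\mathrm{Ext}_A^{\sigma-4,\tau-24}(X,\mathbb F_2)\xrightarrow{(g\otimes X)^*}\mathrm{Ext}_A^{\sigma,\tau}(X,\mathbb F_2)\to\mathrm{Ext}_A^{\sigma,\tau}(L\otimes Z_b,\mathbb F_2),$$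
and by (1.2) the first map is $w\mapsto g\circ w$. By the filtration of $Z_b$, the last group vanishes if
$$\mathrm{Ext}_A^{\sigma,\tau}(L\otimes\Sigma^{-12i}Z[-4i],\mathbb F_2)=\mathrm{Ext}_A^{\sigma+4i,\tau+12i}(L\otimes Z,\mathbb F_2)$$
is zero for $0\le i<b$. By Lemma 9.2 this holds if $\tau+12i+M-1<7\sigma+28i-c_0$ for all $i\ge0$, hence if $\tau+M-1<7\sigma-c_0$. This condition does not depend on $b$. For $(\sigma,\tau)=(4k-4l,12k-24l)$ it reads $12k-24l+M-1<28k-28l-c_0$, that is,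
$$M-1+4l<16k-c_0 .$$
It holds for $0\le l\le k_0-1$, since $M-1+4(k_0-1)=16k-c_0-5$. Apply this for $l=0,1,\dots,k_0-1$: first $\tilde f=g\circ w_1$ with $w_1$ in bidegree $(4k-4,12k-24)$, then $w_1=g\circ w_2$, and so on. (Negative bidegrees do no harm, as Lemma 9.2 holds for all $s,t\in\mathbb Z$.) We get $\tilde f=g^{k_0}\circ w$, hence $f=g^{k_0}\circ w'$ with $w'=w\circ(L\otimes q_b)$.

**Step 3: doubling kills $f$ and transports this to $x_k$.** By Lemma 8.2, $\Phi(f)=\Phi(g)^{k_0}\circ\Phi(w')=0$. By functoriality of $\otimes$ in both variables, Lemma 6.2, and monoidality of $\Phi$,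
$$\begin{aligned}r_{2M}^*(x_k)&=\Phi(y_k)\circ c\circ r_{2M}=\Phi(y_k)\circ(r_{2M}\otimes\Phi W)\circ(\Sigma L_{-2M}\otimes c)\\&=\Phi\big(y_k\circ(r_M\otimes W)\big)\circ(\lambda_M\otimes\Phi W)\circ(\Sigma L_{-2M}\otimes c)\\&=\Phi(f)\circ(\lambda_M\otimes\Phi W)\circ(\Sigma L_{-2M}\otimes c)=0.\end{aligned}$$
Here $2M=32k-2C$, and $x_k\ne0$ by Lemma 8.1. This proves (a).

**Step 4: the conjecture fails.** Take $k\ge1$ with $k>C/2$ and $N=32k-2C$. Then $N-n=12k-2C>8k=2s$, so $s<\frac{N-n}2$, but $r_N^*$ is not injective on $\mathrm{Ext}_A^{4k,24k}(\mathbb F_2,\mathbb F_2)$. As $k$ varies, these are infinitely many bidegrees with $n=20k>0$. $\blacksquare$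

## 11. Nonvanishing from $N=32k+1$ on, and slopes $\lambda<3$

**Proof of (b).** With $E'$ as in Section 5 and $s=4k$, we have $\mathrm{Ext}_{E'}^{s,6s}(\mathbb F_2,\mathbb F_2)=\langle a^s\rangle$, and $a^s$ restricts to $h_{2,1}^s$ on $E[P_2^1]$. So $x_k|_{E'}=a^{4k}$ by Lemma 8.1. By Lemma 5.1, $r_N^*(a^{4k})\ne0$ over $E'$ for $N\ge32k+1$. Hence $r_N^*(x_k)\ne0$ for these $N$. $\blacksquare$

**Proof of Corollary 2.2.** Let $N=32k-2C$, $n=20k$, $s=4k$. Then
$$N-(n+\lambda s+\mu)=(12-4\lambda)k-2C-\mu,$$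
which is positive for large $k$ when $\lambda<3$, while $r_N^*(x_k)=0\ne x_k$ by (a). $\blacksquare$

**Remark.** Since $r_N$ is the restriction of $r_{N'}$ for $N\le N'$, $r_{N'}^*(x)=0$ implies $r_N^*(x)=0$. So by (a) and (b), for $k>C/16$ the smallest $N$ with $r_N^*(x_k)\ne0$ lies in $(32k-2C,\,32k+1]$.
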